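\title{Extending weak selections to compact sets in Mr\'owka--Isbell spaces}

\begin{abstract}
We prove that every continuous weak selection on a Mr\'owka--Isbell space $X$ extends to a continuous selection for the Vietoris hyperspace of nonempty compact subsets of $X$. The same holds for every Hausdorff space with a countable dense set of points that have neighborhood bases of clopen sets. A weak selection is a tournament on $X$ that need not be transitive. We cut a compact set successively along countably many clopen sets, by a locally constant rule that never discards an initial segment of the tournament, until at most two points are left.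
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces in this paper are Hausdorff. For a space $X$ let $\mathcal K(X)$ be the set of nonempty compact subsets of $X$. The \emph{Vietoris topology} on $\mathcal K(X)$ is generated by the sets
\[
O^{+}=\{K: K\subseteq O\},\qquad O^{-}=\{K: K\cap O\neq\emptyset\}\qquad (O\subseteq X \text{ open}).
\]
A neighborhood of $K$ thus prescribes an open set that must contain the nearby compact sets and finitely many open sets that they must meet. It does not bound their size: a set close to $\{x,y\}$ may have many points, each close to $x$ or to $y$.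

For $\mathcal D\subseteq\mathcal K(X)$, a \emph{continuous selection} for $\mathcal D$ is a continuous map $f\colon\mathcal D\to X$ with $f(D)\in D$ for all $D\in\mathcal D$, and $\operatorname{Sel}(\mathcal D)$ is the set of all such maps. A \emph{continuous weak selection} on $X$ is a continuous selection for $\mathcal F_2(X)=\{F\subseteq X:1\le|F|\le2\}$. (One may equally use only the two-point sets. They form an open subset of $\mathcal F_2(X)$, and a selection is continuous at every singleton because it maps $O^{+}$ into $O$.) Restriction gives a map
\[
\operatorname{Sel}(\mathcal K(X))\longrightarrow\operatorname{Sel}(\mathcal F_2(X)),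
\]
so a space in which one can choose continuously from all compact sets has a continuous weak selection. One asks when this necessary condition is sufficient. The model is $X=\mathbb R$, where $\{x,y\}\mapsto\min\{x,y\}$ extends to $K\mapsto\min K$.

A family $\mathcal A$ of infinite subsets of $\omega=\{0,1,2,\dots\}$ is \emph{almost disjoint} if $A\cap B$ is finite for distinct $A,B\in\mathcal A$. For an infinite almost disjoint family $\mathcal A$, the \emph{Mr\'owka--Isbell space} $\Psi(\mathcal A)=\omega\cup\mathcal A$ has the points of $\omega$ isolated, and the basic neighborhoods of $A\in\mathcal A$ are the sets $\{A\}\cup(A\setminus F)$ with $F\subseteq\omega$ finite. In other words, each $A\subseteq\omega$ is made into a sequence converging to the new point $A$. The space is Hausdorff (to separate $A$ from $B$ remove $F=A\cap B$, to separate $A$ from $n$ remove $F=\{n\}$), and $\omega$ is dense because the members of $\mathcal A$ are infinite. The following question is posed in \cite{unam}.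

\medskip
\noindent\textbf{Question.} \emph{Is $\operatorname{Sel}(\mathcal K(X))\neq\emptyset$ for every Mr\'owka--Isbell space $X$ that admits a continuous weak selection?}
\medskip

There are reasons to guess either way. Compact subsets of $X=\Psi(\mathcal A)$ are small: the open cover by the sets $\{A\}\cup A$ and $\{n\}$ shows that a compact set contains only finitely many points of $\mathcal A$ and, apart from finitely many integers, lies in the corresponding sequences. On the other hand, the finite subsets of $\omega$ are dense in $\mathcal K(X)$, so a continuous selection is determined by countably many values, and these must have the right limit at every finite subset of the possibly uncountable family $\mathcal A$. This is a real constraint. Choosing the smaller integer from each pair already violates it: among the pairs $\{a,b\}$ with $a\in A$, $b\in B$ that approach $\{A,B\}$, the smaller element is sometimes $a$ and sometimes $b$. A weak selection $\psi$ resolves this conflict for pairs, but it may choose $A$ from $\{A,B\}$, $B$ from $\{B,C\}$ and $C$ from $\{C,A\}$. It then suggests no choice from $\{A,B,C\}$, and there may be uncountably many such triples to treat at once (Example~\ref{ex:ternary}). The answer is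 nevertheless yes, in a strong form.

\begin{theorem}\label{thm:psi}
Every continuous weak selection on a Mr\'owka--Isbell space $X$ extends to a continuous selection for $\mathcal K(X)$. The same holds for every Hausdorff space $X$ with a countable dense set of isolated points. In particular, $\operatorname{Sel}(\mathcal K(X))\neq\emptyset$ for every Mr\'owka--Isbell space $X$ that admits a continuous weak selection.
\end{theorem}

A space is \emph{zero-dimensional} if it has a base of clopen (closed and open) sets.

\begin{theorem}\label{thm:general}
Let $X$ be a Hausdorff space with a countable dense set $D$ such that each $d\in D$ has a neighborhood base of clopen sets; for example, let $X$ be separable, Hausdorff and zero-dimensional. Then the restriction map $\operatorname{Sel}(\mathcal K(X))\to\operatorname{Sel}(\mathcal F_2(X))$ is surjective. In particular, $\operatorname{Sel}(\mathcal K(X))\neq\emptyset$ if and only if $\operatorname{Sel}(\mathcal F_2(X))\neq\emptyset$.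
\end{theorem}

Both theorems follow from one criterion. Given a weak selection $\psi$, write $x\prec y$ if $x\neq y$ and $\psi(\{x,y\})=x$. For a family $\mathcal U$ of clopen sets, a \emph{$\mathcal U$-class} is an equivalence class of the relation ``$x\in U\Leftrightarrow y\in U$ for all $U\in\mathcal U$''; its points are those that $\mathcal U$ cannot tell apart.

\begin{theorem}\label{thm:criterion}
Let $X$ be a Hausdorff space and $\psi$ a continuous weak selection on $X$. Suppose that there is a countable family $\mathcal U$ of clopen subsets of $X$ such that, for every $\mathcal U$-class $E$, the relation $\prec$ is transitive on $E$ and every compact subset of $E$ is zero-dimensional. Then there is $f\in\operatorname{Sel}(\mathcal K(X))$ with $f|_{\mathcal F_2(X)}=\psi$. Moreover, if $x\in K$ and $x\prec y$ for all $y\in K\setminus\{x\}$, then $f(K)=x$.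
\end{theorem}

Both conditions on $E$ hold when $|E|\le2$: there is no chain $x\prec y\prec z$ in such a set, and a finite Hausdorff space is discrete. This is the case used for Theorems~\ref{thm:psi} and~\ref{thm:general}.

Section~\ref{sec:tournaments} translates continuity of $\psi$ into openness of $\prec$. Section~\ref{sec:sequence} carries out the construction by hand on one convergent sequence. Section~\ref{sec:cut} defines the cut along one clopen set, Section~\ref{sec:iterate} iterates it to prove Theorem~\ref{thm:criterion}, and Section~\ref{sec:clopen} finds the clopen sets.

\section{Weak selections as open tournaments}\label{sec:tournaments}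

A \emph{tournament} on a set $X$ is a relation $\prec$ such that $x\prec x$ never holds and, for $x\neq y$, exactly one of $x\prec y$, $y\prec x$ holds. Choice functions $\psi$ on $\mathcal F_2(X)$ correspond bijectively to tournaments through the rule stated before Theorem~\ref{thm:criterion}. We call a tournament on a space $X$ \emph{open} if $G=\{(x,y):x\prec y\}$ is open in $X\times X$.

\begin{lemma}\label{lem:open}
A choice function $\psi$ on $\mathcal F_2(X)$ is continuous if and only if its tournament is open.
\end{lemma}

\begin{proof}
Let $\psi$ be continuous. The map $q\colon X\times X\to\mathcal F_2(X)$, $q(v,w)=\{v,w\}$, is continuous, since $q^{-1}(O^{+})=O\times O$ and $q^{-1}(O^{-})=(O\times X)\cup(X\times O)$. Given $x\prec y$, take disjoint open sets $V_0\ni x$ and $W_0\ni y$. The open set $(V_0\times W_0)\cap(\psi\circ q)^{-1}(V_0)$ contains $(x,y)$, and for $(v,w)$ in it we have $\psi(\{v,w\})\in V_0\cap\{v,w\}=\{v\}$ and $v\ne w$, that is, $v\prec w$.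

Conversely, let $G$ be open, $x\prec y$, and let $O\ni x$ be open. Choose open $V\ni x$, $W\ni y$ with $V\times W\subseteq G$ and $V\subseteq O$. Then $V\cap W=\emptyset$, so every member of $V^{-}\cap W^{-}\cap\mathcal F_2(X)$ is a pair $\{v,w\}$ with $v\in V$, $w\in W$, and $\psi$ sends it to $v\in O$. Continuity at singletons is automatic.
\end{proof}

From now on $\prec$ is an open tournament on $X$. For $P,Q\subseteq X$ we write $P\prec Q$ if $P\times Q\subseteq G$, and $x\prec Q$ for $\{x\}\prec Q$. The relation $P\prec Q$ forces $P\cap Q=\emptyset$ and holds vacuously if $P$ or $Q$ is empty. Openness says that $x\prec y$ implies $V\prec W$ for some open $V\ni x$, $W\ni y$. In particular the sets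
\[
L_x=\{y: y\prec x\},\qquad R_x=\{y: x\prec y\}
\]
are open, and they partition $X\setminus\{x\}$. A point $x\in K$ is the \emph{minimum} of $K$, written $\min K$, if $x\prec K\setminus\{x\}$. A set has at most one minimum, because two minima would precede each other, and it may have none.

We use two standard facts on compactness. First, a decreasing sequence $(K_n)$ of nonempty compact subsets of a Hausdorff space has nonempty compact intersection, and if $\bigcap_nK_n\subseteq O$ with $O$ open then $K_n\subseteq O$ for some $n$ (apply the first part to the sets $K_n\setminus O$). Second, Wallace's theorem: if $P,Q\subseteq X$ are compact and $G\supseteq P\times Q$ is open in $X\times X$, then $V\times W\subseteq G$ for some open $V\supseteq P$, $W\supseteq Q$. For our $G$ it reads as follows (if $P=\emptyset$ take $V=\emptyset$, $W=X$, and symmetrically for $Q=\emptyset$).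

\begin{lemma}\label{lem:wallace}
If $P,Q$ are compact and $P\prec Q$, there are open sets $V\supseteq P$, $W\supseteq Q$ with $V\prec W$.
\end{lemma}

The next lemma is the substitute for ``between two points of three there is room'' in a linear order, and it needs no transitivity.

\begin{lemma}\label{lem:three}
Any three distinct points of $X$ can be labeled $x,y,z$ so that $x\prec y\prec z$. Then $O=R_x\cap L_z$ is an open neighborhood of $y$, and $x\prec o\prec z$ for all $o\in O$.
\end{lemma}

\begin{proof}
For each of the three points count how many of the other two it precedes. The counts lie in $\{0,1,2\}$ and sum to $3$. At most one count is $2$ and at most one is $0$, so some count is $1$. Call that point $y$, the point it precedes $z$, and the remaining point $x$.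
\end{proof}

\begin{lemma}\label{lem:min}
If $C$ is nonempty and compact and $\prec$ is transitive on $C$, then $\min C$ exists.
\end{lemma}

\begin{proof}
For $x\in C$ the set $C\setminus R_x=\{y\in C: y\prec x\text{ or }y=x\}$ is closed and contains $x$. By transitivity, $x\prec x'$ implies $C\setminus R_x\subseteq C\setminus R_{x'}$, so these sets form a chain of nonempty closed subsets of $C$. By compactness some point lies in all of them, and it is the minimum.
\end{proof}

\begin{example}[the transitive case]\label{ex:transitive}
If $\prec$ is transitive on all of $X$, then $K\mapsto\min K$ is a continuous selection that extends $\psi$. To see continuity, let $x=\min K$ and let $V\ni x$ be open. Since $x\prec K\setminus V$, Lemma~\ref{lem:wallace} gives open sets $V_1\ni x$ and $W\supseteq K\setminus V$ with $V_1\prec W$. If $K'\in V_1^{-}\cap(V\cup W)^{+}$, a point of $K'\cap V_1$ precedes every point of $W$ and is not in $W$, so $\min K'\notin W$ and $\min K'\in V$. The whole difficulty of the question therefore lies in cycles.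
\end{example}

\begin{example}[uncountably many cycles]\label{ex:ternary}
Identify $\omega$ with the set of finite words in $\{0,1,2\}$. For an infinite word $\xi$ let $A_\xi$ be the set of its finite prefixes. The sets $A_\xi$ are almost disjoint, and we identify the point $A_\xi$ of the Mr\'owka--Isbell space with $\xi$. Put $s\prec t$ if $s$ is a proper prefix of $t$, or if $t(m)\equiv s(m)+1 \pmod 3$ at the first position $m$ where $s$ and $t$ differ. This tournament is open, because the relation $s\prec t$ persists when an infinite word among $s,t$ is replaced by a long enough prefix. Any three infinite words that extend $w0$, $w1$, $w2$ for a finite word $w$ form a cycle.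
\end{example}

\section{One convergent sequence}\label{sec:sequence}

Let $S=\{a_1,a_2,\dots\}\cup\{a\}$ be a convergent sequence of isolated points with its limit, and consider the tournament
\begin{equation}\label{eq:zigzag}
a\prec a_i,\qquad a_i\prec a_{i+1},\qquad a_j\prec a_i\ \text{ for } j\ge i+2 .
\end{equation}
It is open, since the neighborhood $\{a\}\cup\{a_j:j\ge i+2\}$ of $a$ precedes $a_i$. The set $S$ has minimum $a$. The sets $F_m=\{a_1,\dots,a_m\}$ converge to $S$ in $\mathcal K(S)$, and for $m\ge3$ they have no minimum, because $a_i\prec a_{i+1}$ and $a_3\prec a_1$. A continuous selection with $f(S)=a$ must find in $F_m$ points that tend to $a$.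

Instead of choosing a point at once, we shrink the set in stages. Start with $K_0=K$. At stage $n=1,2,\dots$ look at the point $a_n$ and the current set $K_{n-1}$:
\begin{itemize}
\item if $a_n\notin K_{n-1}$ or $K_{n-1}=\{a_n\}$, do nothing;
\item otherwise, if some point of $K_{n-1}$ precedes $a_n$, delete $a_n$;
\item otherwise $a_n=\min K_{n-1}$, and we keep only $a_n$.
\end{itemize}
On $K=S$ the point $a$ precedes each $a_n$, so all of them are deleted and $a$ remains. On $K=F_m$ with $m\ge2$, the point $a_n$ is deleted for $n\le m-2$ because $a_{n+2}\prec a_n$; then $\{a_{m-1},a_m\}$ is left and $a_{m-1}$ is kept. The outputs $a_{m-1}$ tend to $a$, as required.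

The procedure works for every open tournament on $S$, for three reasons.
\begin{enumerate}
\item \emph{Each stage is continuous.} The open sets $\{a_n\}$, $L_{a_n}$, $R_{a_n}$ partition $S$, so they are clopen, and the case that occurs depends only on which of them $K_{n-1}$ meets. The decision is therefore locally constant, and intersecting with a fixed clopen set is continuous (see the proof of Lemma~\ref{lem:cut}).
\item \emph{The stages converge to a point.} After stage $n$ the current set is either a singleton $\{a_i\}$ with $i\le n$, which never changes again, or it lies in $\{a\}\cup\{a_j:j>n\}$. Hence $\bigcap_nK_n$ is a single point $f(K)$. If $V\ni f(K)$ is open, then $K_n\subseteq V$ for some $n$, so by (1) $K'_n\subseteq V$ and $f(K')\in V$ for all $K'$ near $K$.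
\item \emph{A minimum is never discarded.} In particular $f(\{x,y\})=x$ when $x\prec y$.
\end{enumerate}

In a Mr\'owka--Isbell space two new difficulties appear. After all isolated points have been examined, several points of $\mathcal A$ may remain. To separate them we must cut along clopen sets with many points on both sides, and we need a rule that says which side to keep. Also, the clopen sets that we find may fail to separate all points (Example~\ref{ex:double}), so (2) must be replaced by a finer argument.

\section{Cutting along one clopen set}\label{sec:cut}

Let $U\subseteq X$ be clopen and let $K$ meet both $U$ and $X\setminus U$. We want to keep one of $K\cap U$, $K\setminus U$. To see what must be protected, suppose that $x\prec y$ and $V\prec W$ with open $V\ni x$, $W\ni y$. A continuous extension $f$ of $\psi$ has $f(K')\in V$ for all $K'$ close to $\{x,y\}$, and such $K'$ lie in $V\cup W$ with $K'\cap V\prec K'\cap W$. So the part $K'\cap V$ must survive every cut, even when it has no minimum. This suggests a definition: an \emph{initial segment} of $K$ is a nonempty set $P\subseteq K$ with $P\prec K\setminus P$. A cut should never discard an initial segment entirely.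

The first rule that comes to mind, ``keep $K\setminus U$ if and only if it contains an initial segment of $K$'', is not locally constant. Add to the space $S$ with the tournament \eqref{eq:zigzag} an isolated point $u$ with $u\prec a_1$ and $S\setminus\{a_1\}\prec u$; the tournament stays open. Let $U=\{u\}$. The set $S\cup\{u\}$ has the initial segment $\{a\}$ outside $U$. The sets $F_m\cup\{u\}$ converge to it and have no initial segment outside $U$: an initial segment contains every point of the set that precedes one of its points, so from $a_i$ it descends to $a_1$ and then to $u$. The rule fails because it compares points on the same side of $U$, which may be arbitrarily close to each other, and near the diagonal $\prec$ is unstable. On $(X\setminus U)\times U$, by contrast, both $x\prec y$ and its negation $y\prec x$ are open conditions. The right rule compares points only across $U$.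

\begin{definition}\label{def:cut}
Let $U\subseteq X$ be clopen and $K\in\mathcal K(X)$. A \emph{witness} for $K$ is a point $x\in K\setminus U$ with $x\prec K\cap U$. Put
\[
r_U(K)=\begin{cases}
K & \text{if } K\subseteq U \text{ or } K\cap U=\emptyset,\\
K\setminus U & \text{if $K$ meets $U$ and $X\setminus U$ and has a witness},\\
K\cap U & \text{if $K$ meets $U$ and $X\setminus U$ and has no witness}.
\end{cases}
\]
\end{definition}

For $U=\{a_n\}$ this is stage $n$ of Section~\ref{sec:sequence}. On a cycle $x\prec y\prec z\prec x$ in a discrete space, $r_{\{x\}}$ leaves $\{y,z\}$ with minimum $y$, while $r_{\{y\}}$ leaves $\{x,z\}$ with minimum $z$. Cycles are thus broken by the order in which the clopen sets are listed, and the same list serves all compact sets.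

\begin{lemma}\label{lem:cut}
Let $U\subseteq X$ be clopen.
\begin{enumerate}
\item[(a)] $r_U(K)$ is a nonempty compact subset of $K$ that is contained in $U$ or disjoint from $U$.
\item[(b)] $r_U\colon\mathcal K(X)\to\mathcal K(X)$ is continuous.
\item[(c)] If $P$ is an initial segment of $K$, then $P\cap r_U(K)$ is an initial segment of $r_U(K)$; in particular it is nonempty.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This is read off from the definition; $K\cap U$ and $K\setminus U$ are closed in $K$ because $U$ is clopen.

(b) Let $U^c=X\setminus U$, let $M=U^{-}\cap(U^c)^{-}$, and let $B\subseteq M$ be the set of members of $M$ that have a witness. The sets $U^{+}$, $(U^c)^{+}$, $B$, $M\setminus B$ partition $\mathcal K(X)$. The first two are open, and $r_U$ is the identity on them. The map $K\mapsto K\cap U$ is continuous on $U^{-}$: the preimage of $O^{-}$ is $(O\cap U)^{-}$, and the preimage of $O^{+}$ is $U^{-}\cap(O\cup U^c)^{+}$. Exchanging $U$ and $U^c$, the map $K\mapsto K\setminus U$ is continuous on $(U^c)^{-}$. It remains to show that $B$ and $M\setminus B$ are open.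

\emph{$B$ is open.} Let $x$ be a witness for $K\in B$. By Lemma~\ref{lem:wallace} there are open sets $V\ni x$ and $W\supseteq K\cap U$ with $V\prec W$, and we may shrink $V$ so that $V\subseteq U^c$. The open set $M\cap V^{-}\cap(W\cup U^c)^{+}$ contains $K$. If $K'$ belongs to it, then $K'\cap U\subseteq W$, so every point of the nonempty set $K'\cap V$ is a witness for $K'$.

\emph{$M\setminus B$ is open.} Let $K\in M\setminus B$. Each $x\in K\setminus U$ fails to be a witness, so some $y_x\in K\cap U$ has $x\not\prec y_x$; since $x\neq y_x$, this means $y_x\prec x$. Choose open sets $V_x\ni x$ and $W_x\ni y_x$ with $W_x\prec V_x$ and $W_x\subseteq U$. Cover the compact set $K\setminus U$ by $V_{x_1},\dots,V_{x_k}$. The open set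
\[
M\cap W_{x_1}^{-}\cap\dots\cap W_{x_k}^{-}\cap\bigl(U\cup V_{x_1}\cup\dots\cup V_{x_k}\bigr)^{+}
\]
contains $K$. Let $K'$ belong to it and let $x'\in K'\setminus U$. Then $x'\in V_{x_i}$ for some $i$, and any $y'\in K'\cap W_{x_i}$ lies in $K'\cap U$ and satisfies $y'\prec x'$. So $x'$ is not a witness, and $K'\in M\setminus B$.

(c) The relation $P\cap r_U(K)\prec r_U(K)\setminus P$ is inherited from $P\prec K\setminus P$, so only nonemptiness needs proof. In the first case of Definition~\ref{def:cut} there is nothing to do. In the second case let $x$ be a witness and suppose that $P$ misses $K\setminus U$. Take $p\in P\subseteq K\cap U$. Then $x\in K\setminus P$ gives $p\prec x$, while the witness property gives $x\prec p$, a contradiction. In the third case suppose that $P$ misses $K\cap U$. Then $K\cap U\subseteq K\setminus P$, so any $p\in P$ lies in $K\setminus U$ and precedes $K\cap U$. Thus $p$ is a witness, a contradiction.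
\end{proof}

\section{Iterating the cuts: proof of Theorem~\ref{thm:criterion}}\label{sec:iterate}

List $\mathcal U=\{U_n:n\in\omega\}$, with repetitions if $\mathcal U$ is finite; if $\mathcal U=\emptyset$, take $U_n=X$, which has the same single class. For $K\in\mathcal K(X)$ put
\[
K_0=K,\qquad K_{n+1}=r_{U_n}(K_n),\qquad K_\omega=\bigcap_{n}K_n .
\]
The $K_n$ form a decreasing sequence of nonempty compact sets, so $K_\omega$ is nonempty and compact. For each $n$ it lies in $K_{n+1}$, which is contained in $U_n$ or disjoint from $U_n$. Hence $K_\omega$ lies in a single $\mathcal U$-class. By hypothesis $\prec$ is transitive on $K_\omega$, and $K_\omega$ is zero-dimensional. By Lemma~\ref{lem:min} we may define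
\[
f(K)=\min K_\omega\in K .
\]

\medskip
\noindent\emph{Minima are respected.} If $x=\min K$, then $\{x\}$ is an initial segment of $K$. By Lemma~\ref{lem:cut}(c) and induction, $x\in K_n$ for all $n$. So $x\in K_\omega$, and $x\prec K_\omega\setminus\{x\}$ gives $f(K)=x$. This is the last assertion of the theorem. Since $\psi(F)=\min F$ for every $F\in\mathcal F_2(X)$, it also shows that $f$ extends $\psi$.

\medskip
\noindent\emph{The difficulty with continuity.} Each map $K\mapsto K_n$ is continuous, as a composition of the maps $r_{U_i}$, but $K\mapsto K_\omega$ need not be (Example~\ref{ex:double}). Fix $K$, put $x=f(K)$, and let $V\ni x$ be open. For $K'$ near $K$ and $n$ large, $K'_n$ is close to $K_\omega$, yet later cuts that leave $K_\omega$ intact may split $K'_n$. We must show that they cannot remove everything inside $V$, and our only tool is Lemma~\ref{lem:cut}(c). So we need an initial segment of $K'_n$ inside $V$. We obtain it from an initial segment of $K_\omega$ that is compact and has compact complement, because such a splitting spreads to a neighborhood by Lemma~\ref{lem:wallace}.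

\medskip
\noindent\emph{Claim.} There is a partition $K_\omega=P\cup Q$ into disjoint compact sets with $x\in P\subseteq V$ and $P\prec Q$.

\smallskip
If $K_\omega\subseteq V$, take $P=K_\omega$ and $Q=\emptyset$. Otherwise use zero-dimensionality to choose a set $O$, clopen in $K_\omega$, with $x\in O\subseteq V$. The set $O$ need not be an initial segment, so we trim it at the first point that it misses. The set $K_\omega\setminus O$ is nonempty and compact; let $y=\min(K_\omega\setminus O)$, and put
\[
P=K_\omega\cap L_y,\qquad Q=K_\omega\setminus P .
\]
The set $P$ is open in $K_\omega$, so $Q$ is compact. A point $z\in K_\omega\setminus O$ satisfies $z=y$ or $y\prec z$, so $z\notin P$; thus $P\subseteq O\subseteq V$. Since $y\notin O$, it follows that $P=O\cap(L_y\cup\{y\})=O\setminus R_y$, which is closed in $K_\omega$, so $P$ is compact. From $x\in O$, $y\notin O$ and $x=\min K_\omega$ we get $x\prec y$, that is, $x\in P$. Finally, if $p\in P$ and $q\in Q$, then $p\prec y$, and $q=y$ or $y\prec q$, so $p\prec q$ by transitivity on $K_\omega$. This proves the claim.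

\medskip
\noindent\emph{Continuity.} By Lemma~\ref{lem:wallace} choose open sets $V_1\supseteq P$ and $W\supseteq Q$ with $V_1\prec W$, and replace $V_1$ by $V_1\cap V$. Since $K_\omega\subseteq V_1\cup W$, there is $n$ with $K_n\subseteq V_1\cup W$, and $x\in K_n\cap V_1$. By continuity of $K'\mapsto K'_n$ there is a neighborhood $\mathcal O$ of $K$ such that
\[
K'_n\subseteq V_1\cup W,\qquad K'_n\cap V_1\neq\emptyset\qquad\text{for all }K'\in\mathcal O .
\]
Let $K'\in\mathcal O$ and $P'=K'_n\cap V_1$. As $V_1\cap W=\emptyset$, we have $P'=K'_n\setminus W$, which is compact, and $K'_n\setminus P'\subseteq W$, so $P'$ is an initial segment of $K'_n$. By Lemma~\ref{lem:cut}(c) and induction, $P'\cap K'_m$ is an initial segment of $K'_m$ for every $m\ge n$. These are decreasing nonempty compact sets, so there is a point $p\in P'\cap K'_\omega$. If $f(K')=\min K'_\omega$ were outside $P'$, it would lie in $W$, and $p\in V_1$ would precede it; this is impossible for the minimum of a set that contains $p$. Hence $f(K')\in P'\subseteq V$, and $f$ is continuous at $K$. This completes the proof of Theorem~\ref{thm:criterion}. \qed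

\begin{remark}[where the hypotheses are used]\label{rem:hyp}
Countability of $\mathcal U$ lets us reach every member of $\mathcal U$ after finitely many continuous steps; the iteration cannot simply be continued past $\omega$, since $K\mapsto K_\omega$ may be discontinuous. Transitivity on classes gives the minimum of $K_\omega$ and the relation $P\prec Q$ in the claim; for a cycle of three points and $\mathcal U=\emptyset$ the value $f(K)$ is not defined. Zero-dimensionality enters only through the set $O$. The shorter argument of Example~\ref{ex:transitive} avoids it, but that argument leaves a zone $V\setminus V_1$ uncompared with $W$, and Lemma~\ref{lem:cut}(c) alone does not exclude that one cut abandons $V_1$ for this zone and a later cut abandons the zone for $W$. The hypothesis is not necessary for the conclusion: $X=\mathbb R$ with its order is covered by Example~\ref{ex:transitive}, although its only clopen sets are $\emptyset$ and $\mathbb R$ and $[0,1]$ is not zero-dimensional. When classes have at most two points, the claim is immediate with $P=\{x\}$.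
\end{remark}

\section{Finding the clopen sets}\label{sec:clopen}

We need countably many clopen sets whose classes have at most two points. Lemma~\ref{lem:three} places a nonempty open set $O$ between two of any three points. A point $d$ of a countable dense set lies in $O$, and then $L_d$ contains $x$ and misses $z$. The only question is whether $L_d$ is clopen. For isolated $d$ it is.

\begin{proof}[Proof of Theorem~\ref{thm:psi}]
Let $D$ be a countable dense set of isolated points of $X$; for a Mr\'owka--Isbell space take $D=\omega$. Let $\prec$ be the tournament of the given continuous weak selection. For $d\in D$ the set $L_d$ is open, and its complement $\{d\}\cup R_d$ is open because $d$ is isolated. So $\mathcal U=\{L_d:d\in D\}$ is a countable family of clopen sets. Suppose that a $\mathcal U$-class contains three distinct points. Label them $x\prec y\prec z$ and take $O\ni y$ as in Lemma~\ref{lem:three}. Pick $d\in D\cap O$. Then $x\prec d\prec z$, so $x\in L_d$ and $z\notin L_d$, although $x$ and $z$ are in the same class. Hence every class has at most two points, and Theorem~\ref{thm:criterion} applies.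
\end{proof}

\begin{example}[two-point classes occur]\label{ex:double}
Identify $\omega$ with $\mathbb Q$. For each irrational $r$ let $A_r$ be the range of an increasing and $B_r$ the range of a decreasing sequence of rationals with limit $r$. These sets are almost disjoint. On the resulting space let $\pi(q)=q$ and $\pi(A_r)=\pi(B_r)=r$, and put $x\prec y$ if $\pi(x)<\pi(y)$ or $(x,y)=(A_r,B_r)$ for some $r$. The tournament is open, since $\pi$ is continuous and $\{A_r\}\cup A_r\prec\{B_r\}\cup B_r$. For rational $q$, each of $A_r\in L_q$ and $B_r\in L_q$ is equivalent to $r<q$. So $K=\{A_r,B_r\}$ lies in one class of the family $\{L_q : q\in\mathbb Q\}$, and $K_\omega=K$. For $a\in A_r$ and $b\in B_r$ the set $L_b$ contains $a$ and not $b$, so $\{a,b\}_\omega$ is a singleton, namely $\{a\}$ by Lemma~\ref{lem:cut}(c). Such pairs $\{a,b\}$ lie in every neighborhood of $K$, while $\{a\}$ misses the neighborhood $\{B_r\}\cup B_r$ of $B_r$. Thus $K'\mapsto K'_\omega$ is discontinuous at $K$.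
\end{example}

Theorem~\ref{thm:general} contains Theorem~\ref{thm:psi}, since $\{d\}$ is clopen when $d$ is isolated. If $d$ is not isolated, $L_d$ can fail to be closed, as in $\mathbb Q$ with its usual order. The failure can occur only at $d$, because $L_d$ and $R_d$ are complementary open subsets of $X\setminus\{d\}$. So $L_d\setminus V$ is clopen whenever $V$ is a clopen neighborhood of $d$. To keep $\mathcal U$ countable we need countably many such $V$ that shrink to $d$. The hypothesis gives a clopen base at $d$ of unknown size, and it is the weak selection that supplies countability.

\begin{lemma}\label{lem:gdelta}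
Let $X$ and $D$ be as in Theorem~\ref{thm:general}, and let $\prec$ be an open tournament on $X$. For each $d\in D$ there are clopen sets $V_{d,0}\supseteq V_{d,1}\supseteq\cdots$ with $\bigcap_iV_{d,i}=\{d\}$.
\end{lemma}

\begin{proof}
If $d$ is isolated, take $V_{d,i}=\{d\}$. Let $d$ be nonisolated. For $e\in D\setminus\{d\}$ let $S_e$ be the one of the open sets $L_e$, $R_e$ that contains $d$, and choose a clopen set $N_e$ with $d\in N_e\subseteq S_e$. Let $E$ be the set of points that lie in $N_e$ for all $e\in D\setminus\{d\}$; then $d\in E$.

We show that $|E|\le2$. Otherwise take $x\prec y\prec z$ in $E$ and $O\ni y$ as in Lemma~\ref{lem:three}. The open set $O\setminus\{d\}$ is nonempty: it contains $y$ if $y\neq d$, and if $y=d$ it is nonempty because $d$ is not isolated. By density pick $e\in D\cap(O\setminus\{d\})$. Then $x\in L_e$ and $z\in R_e$, so $x$ and $z$ are not both in $S_e$. This contradicts $x,z\in E\subseteq N_e\subseteq S_e$.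

If $E=\{d,d'\}$ with $d'\neq d$, add to the sets $N_e$ one clopen set that contains $d$ and misses $d'$; it exists because $X\setminus\{d'\}$ is a neighborhood of $d$. We now have countably many clopen sets with intersection $\{d\}$. List them in a sequence, with repetitions if needed, and let $V_{d,i}$ be the intersection of the first $i+1$ terms.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $\psi$ be a continuous weak selection on $X$ with tournament $\prec$, and take $V_{d,i}$ as in Lemma~\ref{lem:gdelta}. Put $U_{d,i}=L_d\setminus V_{d,i}$. This set is open. Since $d\in V_{d,i}$, its complement is $V_{d,i}\cup R_d$, which is open too. So $\mathcal U=\{U_{d,i}:d\in D,\ i\in\omega\}$ is a countable family of clopen sets.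

Suppose that a $\mathcal U$-class contains three distinct points. Label them $x\prec y\prec z$, take $O\ni y$ as in Lemma~\ref{lem:three}, and pick $d\in D\cap O$. Then $x\prec d\prec z$. In particular $x\neq d$, so $x\notin V_{d,i}$ for some $i$, and $x\in U_{d,i}$. But $z\notin L_d$, so $z\notin U_{d,i}$, although $x$ and $z$ are in the same class. Hence all classes have at most two points, and Theorem~\ref{thm:criterion} gives $f\in\operatorname{Sel}(\mathcal K(X))$ with $f|_{\mathcal F_2(X)}=\psi$. The restriction map is therefore surjective, and its domain is nonempty exactly when its target is.
\end{proof}

\begin{thebibliography}{9}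

\bibitem{unam}
Universidad Nacional Aut\'onoma de M\'exico,
\texttt{https://ru.dgb.unam.mx/\allowbreak bitstream/\allowbreak 20.500.14330/\allowbreak TES01000659581/\allowbreak 3/\allowbreak 0659581\_A1.pdf}

\end{thebibliography}
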